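\title{Reconstruction is impossible for broadcasting on the two-dimensional regular grid}

\begin{abstract}
A uniform random bit is placed at the apex of the two-dimensional regular grid and is passed down level by level. Every edge is a binary symmetric channel with crossover probability $\delta\in(0,\frac12)$, and every interior vertex applies the same Boolean function $f$ to the two noisy bits it receives. We prove that for every $\delta$ and every $f$ the error probability of the best estimate of the root from level $k$ tends to $\frac12$, taking the known cases AND and XOR as given. For all $f$ other than AND, OR, XOR and XNOR the advantage over guessing decays exponentially in $k$, and for six of these functions the same estimates show that the corresponding probabilistic cellular automaton on $\mathbb Z$ forgets its initial configuration exponentially fast. The proof encloses two coupled copies of the process between monotone envelopes and constructs potentials that contract on the set of undetermined sites.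
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a crossover probability $\delta\in(0,\frac12)$ and a Boolean function $f:\{0,1\}^2\to\{0,1\}$. The \emph{two-dimensional regular grid} is the directed graph with vertices $(k,j)$, $k\ge0$, $0\le j\le k$, and with edges $(k-1,j-1)\to(k,j)$ and $(k-1,j)\to(k,j)$ whenever both endpoints exist. Level $k$ has $k+1$ vertices. The \emph{boundary} vertices $(k,0)$ and $(k,k)$, $k\ge1$, have one parent; the \emph{interior} vertices $(k,j)$, $1\le j\le k-1$, have a left parent $(k-1,j-1)$ and a right parent $(k-1,j)$. Bits $X_{k,j}$ are attached to the vertices as follows. The root bit $X_{0,0}$ is uniform on $\{0,1\}$. Every edge is a binary symmetric channel $\mathrm{BSC}(\delta)$: it flips the bit sent along it with probability $\delta$, independently of everything else. A boundary vertex takes the value that it receives from its parent. An interior vertex takes the value $f(x,y)$, where $x$ and $y$ are the bits received from the left and from the right parent.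

An observer sees level $k$, that is, $X_k=(X_{k,0},\dots,X_{k,k})$, and estimates the root. Let $\mu_k^0,\mu_k^1$ be the laws of $X_k$ given $X_{0,0}=0$ and given $X_{0,0}=1$. The maximum likelihood decoder answers with the root value under which the observed configuration is more likely, so its error probability is
\begin{equation}\label{eq:ml}
P_{\mathrm{ML}}^{(k)}=\tfrac12\sum_{x}\min\bigl(\mu_k^0(x),\mu_k^1(x)\bigr)=\tfrac12(1-\mathrm{TV}_k),
\end{equation}
where $\mathrm{TV}_k=\frac12\sum_x|\mu_k^0(x)-\mu_k^1(x)|=\max_E|\mu^0_k(E)-\mu^1_k(E)|$ is the total variation distance. Reconstruction is called \emph{impossible} if $P_{\mathrm{ML}}^{(k)}\to\frac12$, which by \eqref{eq:ml} means $\mathrm{TV}_k\to0$, and \emph{possible} if $\limsup_k P_{\mathrm{ML}}^{(k)}<\frac12$.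

The conjecture posed in \cite{slides} is that reconstruction is impossible for every $\delta\in(0,\frac12)$ and every $f$. Two cases are known: reconstruction is impossible for all $\delta\in(0,\frac12)$ when $f$ is AND and when $f$ is XOR. We use these two results as given and prove everything else.

\begin{theorem}\label{thm:main}
For every $\delta\in(0,\frac12)$ and every $f:\{0,1\}^2\to\{0,1\}$ we have $\lim_{k\to\infty}P^{(k)}_{\mathrm{ML}}=\frac12$.
\end{theorem}

\begin{theorem}\label{thm:rate}
If $f\notin\{\mathrm{AND},\mathrm{OR},\mathrm{XOR},\mathrm{XNOR}\}$, there are $C,c>0$ depending only on $f$ and $\delta$ such that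
\[
\tfrac12(1-2\delta)^k\le\tfrac12-P_{\mathrm{ML}}^{(k)}\le Ce^{-ck}\qquad(k\ge0).
\]
The lower bound holds for every $f$.
\end{theorem}

The interior rule also makes sense on the whole line, where it defines a probabilistic cellular automaton: a Markov chain $(\xi_k)_{k\ge0}$ on $\{0,1\}^{\mathbb Z}$ in which $\xi_{k+1}(j)$ is $f$ applied to $\mathrm{BSC}(\delta)$-copies of $\xi_k(j-1)$ and $\xi_k(j)$, all channel uses being independent.

\begin{theorem}\label{thm:line}
Let $f$ be NAND, NOR, $x\wedge\neg y$, $\neg x\wedge y$, $x\vee\neg y$ or $\neg x\vee y$, and let $\delta\in(0,\frac12)$. There are $C,c>0$ depending only on $f$ and $\delta$ such that the automaton can be run from any two initial configurations $\xi_0,\xi_0'$ on one probability space with $\mathbb P(\xi_k(j)\ne\xi_k'(j))\le Ce^{-ck}$ for all $j$ and $k$.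
\end{theorem}

Along a single path the correlation with the root decays like $(1-2\delta)^k$, so each of the two boundaries forgets the root. The question is whether the interior, which grows and in which $\binom kj$ paths lead to $(k,j)$, can store the bit redundantly. NAND shows both why it might and why one guesses that it does not. Without noise, NAND on $\mathbb Z$ exchanges the all-zero and the all-one row, so the \emph{phase} of this oscillation is a bit that the bulk remembers forever. To survive noise, the bulk would have to repair errors. But $L$ consecutive zeros in a row of ones become $L+1$ consecutive ones in a row of zeros (a child is $1$ when some parent is $0$), and these become $L$ zeros in a row of ones again (a child is $0$ when both parents are $1$). An island of the wrong phase is never eroded, and noise keeps creating islands. The same computation shows where the difficulty lies: the islands do not grow either. Whatever destroys the memory is produced by the noise alone and vanishes as $\delta\to0$, so a proof for all $\delta$ has to determine the sign of a small effect.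

Section~\ref{sec:red} sets up the coupling, settles the easy cases and reduces the problem to $f=x\wedge\neg y$ and $f=\mathrm{NAND}$. Section~\ref{sec:env} encloses the two coupled copies between envelopes and shows that the sites where the envelopes differ die out once some potential contracts in expectation. The potential for $x\wedge\neg y$ is a weighted count (Section~\ref{sec:imp}); the one for NAND is a polynomial that deforms a conserved quantity of the noiseless dynamics (Section~\ref{sec:nand}). Section~\ref{sec:end} assembles the theorems.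

\section{Resets, symmetries and the easy cases}\label{sec:red}

Throughout,
\[
q=1-\delta,\qquad \theta=1-2\delta\in(0,1),\qquad \kappa=\delta q ,
\]
so that $q+\delta=1$, $q-\delta=\theta$, $q-\theta=\delta$ and $q-\kappa=q^2$.

All upper bounds come from the coupling inequality: if $Y\sim\mu$ and $Y'\sim\mu'$ are defined on one probability space, then the total variation distance of $\mu$ and $\mu'$ is at most $\mathbb P(Y\ne Y')$. We want a coupling in which noise erases differences and respects order. Attach to each edge, independently, a random map $\varphi:\{0,1\}\to\{0,1\}$ that is the identity with probability $\theta$, the constant $0$ with probability $\delta$, and the constant $1$ with probability $\delta$. When $\varphi$ is constant we say that the edge \emph{resets}. The output $\varphi(x)$ differs from the input $x$ exactly when $\varphi$ is the constant $1-x$, which has probability $\delta$, so this realizes $\mathrm{BSC}(\delta)$. In every realization $\varphi$ is nondecreasing; this is the advantage over the representation ``flip with probability $\delta$''. Let $X^{(0)}$ and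 $X^{(1)}$ be the grid processes with roots $0$ and $1$, driven by the same edge maps. Then
\begin{equation}\label{eq:coupling}
\mathrm{TV}_k\le\mathbb P\bigl(X^{(0)}_k\ne X^{(1)}_k\bigr).
\end{equation}

\begin{lemma}\label{lem:paths}
For every $f$ we have $\theta^k\le\mathrm{TV}_k\le(2\theta)^k$. If $f$ depends on at most one of its arguments, then $\mathrm{TV}_k\le(k+1)\theta^k$.
\end{lemma}

\begin{proof}
If some edge of the left boundary path from $(0,0)$ to $(k,0)$ resets, then $X^{(0)}_{k,0}=X^{(1)}_{k,0}$; otherwise $X^{(0)}_{k,0}=0$ and $X^{(1)}_{k,0}=1$. Hence the event $\{x_0=1\}$ has probabilities under $\mu_k^1$ and $\mu_k^0$ that differ by $\theta^k$, which is the lower bound.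

If the two copies differ at a vertex of level at least $1$, they differ at one of its parents and the edge from that parent does not reset. Iterating, a difference at level $k$ yields a path of $k$ edges from the root without resets. There are $2^k$ paths of length $k$, and each is free of resets with probability $\theta^k$; now use \eqref{eq:coupling}. If $f$ ignores its second argument, a difference at an interior vertex must come from the left parent, so for each of the $k+1$ vertices of level $k$ only one path has to be considered. If $f$ ignores its first argument, the same holds with the right parent.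
\end{proof}

The bound $(2\theta)^k$ proves the conjecture for $\delta>\frac14$ and says nothing for $\delta\le\frac14$. In that range the structure of $f$ has to be used.

Two symmetries reduce the number of functions. The channel commutes with complementation, so if $X$ is the model for $f$, then $1-X$ is the model for $\bar f(x,y)=1-f(1-x,1-y)$ with the root values exchanged. The reflection $(k,j)\mapsto(k,k-j)$ turns the model for $f(x,y)$ into the model for $f(y,x)$. Both operations preserve the boundary rule and $\mathrm{TV}_k$, and both act in the same way on the automaton on $\mathbb Z$. The sixteen functions fall into the following groups.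
\begin{itemize}
\item The constants and $x,y,\neg x,\neg y$, which are covered by Lemma~\ref{lem:paths}.
\item AND and $\mathrm{OR}=\overline{\mathrm{AND}}$; XOR and $\mathrm{XNOR}=\overline{\mathrm{XOR}}$.
\item NAND and $\mathrm{NOR}=\overline{\mathrm{NAND}}$.
\item $x\wedge\neg y$, its reflection $\neg x\wedge y$, its complement $x\vee\neg y$, and the image $\neg x\vee y$ under both operations.
\end{itemize}
It remains to prove $\mathrm{TV}_k\le Ce^{-ck}$, and Theorem~\ref{thm:line}, for $f=x\wedge\neg y$ and $f=\mathrm{NAND}$. From now on $f$ is one of these two functions.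

\section{Envelopes and extinction}\label{sec:env}

The set of sites where $X^{(0)}_k$ and $X^{(1)}_k$ differ is awkward to follow, because differences of both signs occur. Both of our functions are monotone in each argument: NAND is nonincreasing in $x$ and in $y$, and $x\wedge\neg y$ is nondecreasing in $x$ and nonincreasing in $y$. This allows us to replace the pair by an ordered pair that encloses it.

Let $\mathcal F_k$ be the $\sigma$-field generated by the maps on the edges that end at levels $1,\dots,k$. Let $T$ be the first level by which both the left and the right boundary path have had a reset. Then $T\ge1$ is a stopping time (that is, $\{T\le k\}\in\mathcal F_k$), $\mathbb P(T>n)\le2\theta^n$, and for $k\ge T$ the boundary bits of $X^{(0)}_k$ and $X^{(1)}_k$ agree. We start the envelopes at level $T$, with the sitewise minimum and maximum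
\[
X^-_T=X^{(0)}_T\wedge X^{(1)}_T,\qquad X^+_T=X^{(0)}_T\vee X^{(1)}_T .
\]
For $k\ge T$ we use the same edge maps as before. The boundary bits of $X^\pm_{k+1}$ are given by the boundary rule. If $\varphi,\varphi'$ are the maps on the edges from the left and right parent into an interior vertex $(k+1,j)$, we put
\begin{align}
X^{\pm}_{k+1,j}&=1-\varphi(X^{\mp}_{k,j-1})\,\varphi'(X^{\mp}_{k,j})&&\text{for NAND},\label{eq:envnand}\\
X^{\pm}_{k+1,j}&=\varphi(X^{\pm}_{k,j-1})\bigl(1-\varphi'(X^{\mp}_{k,j})\bigr)&&\text{for }x\wedge\neg y.\label{eq:envimp}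
\end{align}
In words, the upper envelope is fed the input that makes $f$ largest, and the lower envelope the input that makes $f$ smallest.

For Theorem~\ref{thm:line} we need the same process without boundary. On $\mathbb Z$, or on a \emph{ring} $\mathbb Z/\ell\mathbb Z$ with $\ell\ge10$, site $j$ of row $k+1$ has the parents $j-1$ and $j$ in row $k$, every site is interior, and the envelopes start from $X^-_0\equiv0$, $X_0^+\equiv1$; there we set $T=0$.

\begin{lemma}\label{lem:sandwich}
For all $k\ge T$ we have $X^-_k\le X^{(0)}_k,X^{(1)}_k\le X^+_k$ on the grid, and the boundary bits of $X_k^-$ and $X_k^+$ coincide. On $\mathbb Z$ and on the ring, $X_k^-\le\xi_k\le X_k^+$ for the automaton started from any configuration and driven by the same edge maps.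
\end{lemma}

\begin{proof}
The claims hold at level $T$. Suppose that $X_k^-\le y\le X_k^+$, where $y$ is row $k$ of one of the enclosed processes. Since $\varphi,\varphi'$ are nondecreasing with values in $\{0,1\}$,
\[
1-\varphi(X^+_{k,j-1})\varphi'(X^+_{k,j})\le1-\varphi(y_{j-1})\varphi'(y_j)\le1-\varphi(X^-_{k,j-1})\varphi'(X^-_{k,j}),
\]
\[
\varphi(X^-_{k,j-1})\bigl(1-\varphi'(X^+_{k,j})\bigr)\le\varphi(y_{j-1})\bigl(1-\varphi'(y_j)\bigr)\le\varphi(X^+_{k,j-1})\bigl(1-\varphi'(X^-_{k,j})\bigr),
\]
which is the claim at interior sites of row $k+1$. At a boundary vertex all four processes apply the same map to the same bit.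
\end{proof}

We record the pair $(X_k^-,X_k^+)$ as a word in three symbols: $0$ or $1$ at sites where both envelopes have that value (\emph{definite} sites), and $?$ at sites where $X^-=0$ and $X^+=1$. Let $N_k$ be the number of $?$'s in row $k$. By Lemma~\ref{lem:sandwich}, $N_k=0$ implies $X_k^{(0)}=X_k^{(1)}$. By \eqref{eq:envnand} and \eqref{eq:envimp}, an interior vertex is definite if both its parents are definite, and also if both its incoming edges reset. The first fact shows that $N=0$ is absorbing and that at most $2N_k$ vertices of level $k+1$ can be $?$. Each of them has both incoming edges reset with probability $4\delta^2$, and distinct vertices have disjoint incoming edges. Hence, on $\{T\le k\}$,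
\begin{equation}\label{eq:kill}
\mathbb P(N_{k+1}=0\mid\mathcal F_k)\ge\eta^{N_k},\qquad\eta=(4\delta^2)^2 .
\end{equation}

We shall construct potentials $W_k$, comparable to $N_k$, that contract in expectation. On the grid the two ends of a level disturb the computation and leave an additive constant in the drift inequality. Such an inequality alone only keeps $W_k$ bounded in mean. But when $W_k$ is bounded, \eqref{eq:kill} gives a fixed chance of immediate extinction, and the next lemma combines the two mechanisms by charging a fixed fee $h$ for being alive.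

\begin{lemma}\label{lem:ext}
Suppose that on the grid there are, on the events $\{T\le k\}$, $\mathcal F_k$-measurable random variables $W_k$ with
\[
\lambda N_k\le W_k\le\Lambda(k+1),\qquad\mathbb E[W_{k+1}\mid\mathcal F_k]\le(1-\gamma)W_k+D,
\]
where $\lambda,\Lambda,D>0$ and $\gamma\in(0,1]$ are constants. Then $\mathrm{TV}_k\le Ce^{-ck}$ with $C,c>0$ depending only on these constants and $\delta$.
\end{lemma}

\begin{proof}
Let $R=2D/\gamma$, $p=\eta^{R/\lambda}\in(0,1)$, $h=2D/p$ and $\Phi_k=(h+W_k)\mathbf 1\{N_k>0\}$. Note that $W_k\ge0$. Consider the event $T\le k$, $N_k>0$.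

If $W_k>R$, then $D=\gamma R/2\le\gamma W_k/2$, so
\[
\mathbb E[\Phi_{k+1}\mid\mathcal F_k]\le h+(1-\gamma)W_k+D\le(h+W_k)-\tfrac\gamma2W_k\le\rho_1(h+W_k),
\]
where $\rho_1=1-\frac{\gamma R}{2(h+R)}$; the last step uses $\frac{W_k}{h+W_k}\ge\frac R{h+R}$. If $W_k\le R$, then $N_k\le R/\lambda$, so $N_{k+1}=0$ with conditional probability at least $p$ by \eqref{eq:kill}. Since $D=hp/2$,
\[
\mathbb E[\Phi_{k+1}\mid\mathcal F_k]\le h(1-p)+(1-\gamma)W_k+D=\bigl(1-\tfrac p2\bigr)h+(1-\gamma)W_k .
\]
With $\rho=\max(\rho_1,1-\frac p2,1-\gamma)<1$ we obtain $\mathbb E[\Phi_{k+1}\mid\mathcal F_k]\le\rho\,\Phi_k$ on $\{T\le k\}$; when $N_k=0$ both sides vanish because $0$ is absorbing. For fixed $m$ the event $\{T=m\}$ lies in $\mathcal F_k$ for all $k\ge m$, so induction on $k$ gives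
\[
\mathbb E[\Phi_k\mathbf 1\{T=m\}]\le\rho^{k-m}\,\mathbb E[\Phi_m\mathbf 1\{T=m\}]\le\rho^{k-m}\bigl(h+\Lambda(m+1)\bigr)\mathbb P(T=m).
\]
Let $n=\lfloor k/2\rfloor$. Since $\Phi_k\ge h\mathbf 1\{N_k>0\}$, summing over $m\le n$ and using \eqref{eq:coupling} yields
\[
\mathrm{TV}_k\le\mathbb P(T>n)+\mathbb P(T\le n,\,N_k>0)\le2\theta^n+\rho^{k-n}\,\frac{h+\Lambda(n+1)}h ,
\]
and the right side decays exponentially because $n\ge\frac{k-1}2$ and $k-n\ge\frac k2$.
\end{proof}

\section{The function $x\wedge\neg y$}\label{sec:imp}

Let $f=x\wedge\neg y$. For a symbol $u\in\{0,1,?\}$ let $m_u^-$ and $m_u^+$ be the probabilities that an edge map sends the lower and the upper bit of $u$ to $1$; thus $(m^-_u,m^+_u)$ equals $(\delta,\delta)$, $(q,q)$, $(\delta,q)$ for $u=0,1,?$. For an interior child with left parent $u$ and right parent $v$, \eqref{eq:envimp} shows that the upper bit is $1$ with probability $m^+_u(1-m_v^-)$ and the lower bit is $1$ with probability $m_u^-(1-m_v^+)$. So the child is $1$ with probability $\pi(u,v)=m_u^-(1-m_v^+)$ and is $?$ with probability $\tau(u,v)=m_u^+(1-m_v^-)-\pi(u,v)$.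 Using $q-\delta=\theta$ and $q^2-\delta^2=\theta$,
\[
\begin{array}{c|ccc}
\tau(u,v)&v=0&v=1&v={?}\\\hline
u=0&0&0&\delta\theta\\
u=1&0&0&q\theta\\
u={?}&q\theta&\delta\theta&\theta
\end{array}
\qquad
\begin{array}{c|ccc}
\pi(u,v)&v=0&v=1&v={?}\\\hline
u=0&q\delta&\delta^2&\delta^2\\
u=1&q^2&q\delta&q\delta\\
u={?}&q\delta&\delta^2&\delta^2
\end{array}
\]

The smallest case shows which potential to use. The single $?$ in $0\,?\,0$ produces on average $\delta\theta+q\theta=\theta<1$ symbols $?$. The single $?$ in $1\,?\,0$ produces on average $2q\theta$, which exceeds $1$ for $\delta<(3-\sqrt5)/4$, so $N_k$ itself does not contract. But look at the left neighbor. Without noise, $u\,1\,?\,0$ has the children $0\,?\,?$ whatever $u$ is, and $0\,?\,?\,0$ has the children $0\,?\,?$ again. A run of $?$'s can gain a site only by spending a $1$ at its left end, and only noise puts a new $1$ there. So we count such a $1$ as a $?$ in advance. Let $M_k$ be the number of adjacent pairs $(1,?)$, read from left to right, in row $k$, and let $w_k=N_k+M_k$.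

\begin{proposition}\label{prop:imp}
Let $f=x\wedge\neg y$ and $\delta\in(0,\frac12)$. On the grid, $\mathbb E[w_{k+1}\mid\mathcal F_k]\le(1-\delta)w_k+1$ on $\{T\le k\}$. On the ring, $\mathbb E[w_{k+1}\mid\mathcal F_k]\le(1-\delta)w_k$.
\end{proposition}

\begin{proof}
Given $\mathcal F_k$, distinct vertices of row $k+1$ are independent. Therefore $\mathbb E[N_{k+1}\mid\mathcal F_k]$ is the sum of $\tau(u,v)$ over adjacent pairs $(u,v)$ of row $k$, and the expected number of pairs $(1,?)$ formed by two interior children is the sum of $\pi(u,v)\tau(v,z)$ over consecutive triples $(u,v,z)$ of row $k$. On the grid there are two more pairs: the one that begins at the left boundary vertex contributes at most $1$, and the one that ends at the right boundary vertex contributes $0$, since that vertex is definite.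

If all $\ell$ symbols of the ring are $?$, the two sums add up to $\ell\theta(1+\delta^2)$. Since
\begin{equation}\label{eq:th}
\theta(1+\delta^2)\le\theta(1+\delta)=1-\delta-2\delta^2\le1-\delta ,
\end{equation}
the claim holds in this case. Otherwise every maximal run of $?$'s has a definite left neighbor $l$ and a definite right neighbor $l'$; on the grid this is because the two end symbols are definite for $k\ge T$. A term of either sum vanishes unless the factor $\tau$ has a $?$ among its two arguments, and then these $?$'s belong to one run, to which we assign the term. A run of length $L$ contributes $L+\mathbf 1\{l=1\}$ to $w_k$, so it suffices to show that the terms assigned to it add up to at most $(1-\delta)(L+\mathbf 1\{l=1\})$. These terms are: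
\begin{itemize}
\item $\tau(l,?)+(L-1)\theta+\tau(?,l')$ from the first sum, where $\tau(?,l')\le q\theta$;
\item the term $\pi(u,l)\tau(l,?)$, if $l$ has a left neighbor $u$;
\item the $L$ terms $\pi(u,?)\tau(?,z)$ with the middle symbol in the run, which add up to at most $\pi(l,?)\theta+(L-1)\delta^2\theta$, because $\tau\le\theta$.
\end{itemize}

\emph{Case $l=0$.} The three items are at most $\delta\theta+(L-1)\theta+q\theta=L\theta$, then $q^2\cdot\delta\theta$, then $L\delta^2\theta$. The total is at most $L\theta(1+\delta^2+\delta q^2)$. Since $\delta^2+\delta q^2=\delta(1-\delta+\delta^2)\le\delta$, it is at most $L\theta(1+\delta)\le(1-\delta)L$ by \eqref{eq:th}.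

\emph{Case $l=1$.} The three items are at most $2q\theta+(L-1)\theta$, then $q\delta\cdot q\theta$, then $q\delta\theta+(L-1)\delta^2\theta$. The part that does not involve $L-1$ is
\[
2q\theta+\delta\,q\theta(1+q)\le(2-6\delta+4\delta^2)+2\delta\le2(1-\delta),
\]
where we used $4\delta^2\le2\delta$. The rest is $(L-1)\theta(1+\delta^2)\le(L-1)(1-\delta)$ by \eqref{eq:th}. The total is at most $(1-\delta)(L+1)$.
\end{proof}

\section{The function NAND}\label{sec:nand}

Let $f=\mathrm{NAND}$. A \emph{row} is a level $\{0,\dots,k\}$ of the grid or a ring. For a configuration $x$ on a row put $m_j=\delta+\theta x_j\in\{\delta,q\}$, the probability that a noisy copy of $x_j$ is $1$. Since $\delta$ and $q$ are the roots of $m^2-m+\kappa$,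
\begin{equation}\label{eq:m2}
m_j^2=m_j-\kappa,\qquad \kappa\le\delta\le m_j\le q .
\end{equation}
Let $K$ be the transition operator of the process, $(KH)(x)=\mathbb E[H(X_{k+1})\mid X_k=x]$ for a function $H$ on row $k+1$. Given the row $x$, the interior bits $x'_j$ of the next row are independent with $\mathbb P(x'_j=1)=1-b_j$, where $b_j=m_{j-1}m_j$ is the \emph{bond} formed by the two parents of $j$. Since $\delta+\theta=q$,
\begin{equation}\label{eq:mean}
\mathbb E[m_j']=q-\theta\,b_j .
\end{equation}

\subsection{Potentials of the form $H(X^+)-H(X^-)$}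

For NAND the two envelopes trade places at each step. On $\{T\le k\}$, given $\mathcal F_k$, the row $X^+_{k+1}$ has the law of one step of the process from $X_k^-$, and $X^-_{k+1}$ has the law of one step from $X^+_k$. In the interior this is \eqref{eq:envnand}. At the boundary the rule is a noisy copy, which does not reverse order, and the statement holds only because the boundary bits of $X^\pm_k$ coincide; this is the reason for waiting until time $T$. Consequently, for any function $H$ defined on all rows, the difference $w_k=H(X_k^+)-H(X_k^-)$ satisfies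
\begin{equation}\label{eq:swap}
\mathbb E[w_{k+1}\mid\mathcal F_k]=(KH)(X_k^-)-(KH)(X_k^+)=w_k-\bigl[G(X_k^+)-G(X_k^-)\bigr],
\end{equation}
where $G=H+KH$. A question about the three-symbol process has become a question about the original two-symbol kernel: find $H$ such that both $H$ and $H+KH$ are strictly increasing in every coordinate.

We look for $H$ among translation invariant polynomials in the $m_j$. A \emph{pattern} is a set $A\subset\{0,\dots,4\}$ with $0\in A$, and
\[
S_A=\sum_i\prod_{a\in A}m_{i+a},
\]
the sum being over all translates $i+A$ contained in the row. We write $S_{013}$ for $S_{\{0,1,3\}}$, and so on. A \emph{pattern polynomial} is a linear combination $\Psi=\sum_A c_AS_A$ with coefficients depending only on $\delta$. Its \emph{derivative}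
\[
\partial\Psi=\sum_Ac_A\sum_{a\in A}\ \prod_{a'\in A\setminus\{a\}}m_{a'-a}
\]
is a polynomial in the eight variables $m_{\pm1},\dots,m_{\pm4}$. Call a site $j$ \emph{central} if $4\le j\le k-4$ on the level $\{0,\dots,k\}$; on a ring every site is central, and the nine sites $j-4,\dots,j+4$ are distinct since $\ell\ge10$. If $x_j$ is changed from $0$ to $1$ at a central site, then $m_j$ rises by $\theta$ and $\Psi$ changes by $\theta\,\partial\Psi$, evaluated at the values $m_{j\pm1},\dots,m_{j\pm4}$. At any site the change is at most $5\sum_A|c_A|$ in absolute value, since at most five translates of $A$ contain the site and each product lies in $[0,1]$. An inequality such as $\partial\Psi\ge\alpha$ is always meant for all values of the variables in $\{\delta,q\}$.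

Constants cancel in differences, and bounded errors are absorbed by Lemma~\ref{lem:ext}. For functions $\phi,\psi$ of a row we therefore write $\phi\doteq\psi$ if on each ring $\phi-\psi$ does not depend on $x$, and on level $k$ of the grid $\phi(x)-\psi(x)=a_k+\varepsilon_k(x)$ with $a_k$ independent of $x$ and $|\varepsilon_k(x)|$ bounded by a constant depending only on $\delta$.

\begin{proposition}\label{prop:crit}
Let $H$ and $G^*$ be pattern polynomials with $H+KH\doteq G^*$, $\partial H\ge\alpha$ and $\partial G^*\ge\beta$ for some $\alpha,\beta>0$ depending only on $\delta$, and let $w_k=H(X_k^+)-H(X_k^-)$. There are constants $0<\lambda<C_0$, depending only on $\delta$, such that with $\gamma=\lambda/C_0$: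
\begin{enumerate}
\item[(a)] on the grid, $W_k=w_k+C_0$ satisfies the hypotheses of Lemma~\ref{lem:ext} with $\Lambda=D=2C_0$;
\item[(b)] on the ring, $\lambda N_k\le w_k\le C_0N_k$ and $\mathbb E[w_{k+1}\mid\mathcal F_k]\le(1-\gamma)w_k$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\lambda=\theta\min(\alpha,\beta)$, let $C_1$ bound the change of $H$ and of $G^*$ under a change of one site, let $C_2$ bound the error $\varepsilon_k$ in $H+KH\doteq G^*$, and put $C_0=8\lambda+8C_1+2C_2$. Pass from $X^-_k$ to $X_k^+$ by raising the $N_k$ sites marked $?$ one at a time. At a central site $H$ and $G^*$ increase by at least $\lambda$. A level of the grid has at most $8$ sites that are not central. Hence on the grid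
\[
\lambda N_k-C_0\le w_k\le C_0N_k,\qquad G(X_k^+)-G(X_k^-)\ge\lambda(N_k-8)-8C_1-2C_2=\lambda N_k-C_0 .
\]
By \eqref{eq:swap} and $N_k\ge w_k/C_0$ we get $\mathbb E[w_{k+1}\mid\mathcal F_k]\le w_k-\lambda N_k+C_0\le(1-\gamma)w_k+C_0$. So $\lambda N_k\le W_k\le2C_0(k+1)$ and $\mathbb E[W_{k+1}\mid\mathcal F_k]\le(1-\gamma)W_k+2C_0$, which is (a). On the ring all sites are central and there is no error term, so $\lambda N_k\le w_k\le C_0N_k$ and $\mathbb E[w_{k+1}\mid\mathcal F_k]\le w_k-\lambda N_k\le(1-\gamma)w_k$.
\end{proof}

\subsection{The action of $K$ on short patterns}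

By independence and \eqref{eq:mean}, $K$ turns a product of $m'$'s into a product of factors $q-\theta b$. For a nonempty $A'\subset\{0,\dots,3\}$ let $\beta_{A'}=\sum_i\prod_{a\in A'}b_{i+a}$, summed over all $i$ for which these bonds lie in the row (on level $k$ the bonds are $b_1,\dots,b_k$).

\begin{lemma}\label{lem:K}
For every pattern $A\subset\{0,\dots,3\}$,
\[
KS_A\doteq\sum_{\emptyset\ne A'\subset A}(-\theta)^{|A'|}q^{|A|-|A'|}\beta_{A'} .
\]
\end{lemma}

\begin{proof}
A translate $i+A$ that consists of interior vertices of the next row contributes $\prod_{a\in A}(q-\theta b_{i+a})$ to $KS_A$. Expand the product and sum over $i$; the empty subset gives a constant. On a ring this is the claim. On the grid, at most two translates in $\{0,\dots,k+1\}$ contain $0$ or $k+1$, and each contributes a number in $[0,1]$. For the others, $i+A$ ranges over the translates in $\{1,\dots,k\}$, and the corresponding $i+A'$ miss at most three of the translates of $A'$ in $\{1,\dots,k\}$; each missing product lies in $[0,1]$.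
\end{proof}

Adjacent bonds share a site, and \eqref{eq:m2} removes the square: for example $b_1b_2=m_0(m_1-\kappa)m_2$, $b_1b_2b_4=m_0(m_1-\kappa)m_2m_3m_4$ and $b_1b_2b_3b_4=m_0(m_1-\kappa)(m_2-\kappa)(m_3-\kappa)m_4$. Put
\[
U=S_{013}+S_{023},\qquad V=S_{0234}+S_{0124},
\]
and let $B_2,B_3,B_4$ be the sums of products of two, three and four consecutive bonds:
\begin{align*}
B_2&=S_{012}-\kappa S_{02},\qquad B_3=S_{0123}-\kappa U+\kappa^2S_{03},\\
B_4&=S_{01234}-\kappa(V+S_{0134})+\kappa^2(S_{034}+S_{014}+S_{024})-\kappa^3S_{04}.
\end{align*}
Then $\beta_0=S_{01}$, $\beta_{01}=B_2$, $\beta_{02}=S_{0123}$, $\beta_{03}=S_{0134}$, $\beta_{012}=B_3$, $\beta_{013}=S_{01234}-\kappa S_{0234}$, $\beta_{023}=S_{01234}-\kappa S_{0124}$, $\beta_{0123}=B_4$, and $\beta_{A'}$ does not change when $A'$ is translated. Sorting the subsets $A'$ in Lemma~\ref{lem:K} by their shape gives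
\begin{align}
KS_0&\doteq-\theta S_{01},\nonumber\\
KS_{01}&\doteq-2q\theta S_{01}+\theta^2B_2,\qquad KS_{02}\doteq-2q\theta S_{01}+\theta^2S_{0123},\nonumber\\
KS_{012}&\doteq-3q^2\theta S_{01}+q\theta^2(2B_2+S_{0123})-\theta^3B_3,\nonumber\\
KU&\doteq-6q^2\theta S_{01}+2q\theta^2(B_2+S_{0123}+S_{0134})-\theta^3(2S_{01234}-\kappa V),\label{eq:Klist}\\
KS_{0123}&\doteq-4q^3\theta S_{01}+q^2\theta^2(3B_2+2S_{0123}+S_{0134})\nonumber\\
&\qquad-q\theta^3(2B_3+2S_{01234}-\kappa V)+\theta^4B_4,\nonumber\\
KB_2&\doteq-q^2\theta(3-2\delta)S_{01}+2q\theta^2B_2+q^2\theta^2S_{0123}-\theta^3B_3 .\nonumber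
\end{align}
For instance, $\{0,1,2,3\}$ has three pairs at distance $1$, two at distance $2$, one at distance $3$, and the triples $012,123,013,023$. The last line is $KS_{012}-\kappa KS_{02}$, with $-3q^2+2\kappa q=-q^2(3-2\delta)$ and $q-\kappa=q^2$.

\subsection{Large noise}

The shortest pattern already works when $\delta\ge\frac15$. Take $H=S_0$, so that $w_k=\theta N_k$ and $\partial H=1$. By \eqref{eq:Klist}, $H+KH\doteq S_0-\theta S_{01}$, with derivative $1-\theta(m_{-1}+m_1)\ge1-2q\theta$. The function $2(1-\delta)(1-2\delta)$ is decreasing on $(0,\frac12)$ and equals $0.96$ at $\delta=\frac15$. We have proved: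

\begin{lemma}\label{lem:large}
For $\delta\in[\frac15,\frac12)$ the hypotheses of Proposition~\ref{prop:crit} hold with $H=S_0$, $G^*=S_0-\theta S_{01}$, $\alpha=1$, $\beta=0.04$.
\end{lemma}

For $\delta<(3-\sqrt5)/4$ the derivative is negative at $m_{-1}=m_1=q$: the $?$ in $1\,?\,1$ has more than one descendant on average.

\subsection{Small noise: the choice of $H$}\label{sec:choice}

This subsection explains where the potential comes from; the proof uses only the definition \eqref{eq:H}. Fix a ring, and let $\mathbf 0,\mathbf 1$ be the constant configurations.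

Consider first $\delta=0$. Then $K$ exchanges $\mathbf 0$ and $\mathbf 1$, so $G(\mathbf 1)-G(\mathbf 0)=0$ for every $H$, and a nondecreasing $G$ must be constant. In the noiseless limit the potential must therefore satisfy $KH\doteq-H$. At $\delta=0$ we have $m=x$, $\kappa=0$, $q=\theta=1$, and \eqref{eq:Klist} reads $KS_{01}\doteq-2S_{01}+S_{012}$ and $KS_{012}\doteq-3S_{01}+2S_{012}$. Hence
\[
H_0=3S_{01}-S_{012}\qquad\text{satisfies}\qquad KH_0\doteq-H_0 .
\]
A maximal run of $L\ge2$ ones contributes $3(L-1)-(L-2)=2L-1$ to $H_0$, an isolated one contributes $0$, and $H_0(\mathbf 1)=2\ell$. By \eqref{eq:swap}, $H_0(X^+)-H_0(X^-)$ is conserved by the noiseless envelope dynamics. In the evolution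
\[
\cdots001\,?\,100\cdots\ \to\ \cdots11\,?\,?\,11\cdots\ \to\ \cdots00\,?\,?\,?\,00\cdots\ \to\ \cdots11\,?\,?\,11\cdots
\]
the number of $?$'s is $1,2,3,2$, while the conserved quantity equals $5$ throughout: it is $5-0$ in the first and third row, and $2\ell-(2(\ell-2)-1)$ in the second and fourth.

Now let $\delta>0$ be small and $H=H_0+O(\delta)$. Write
\[
G(\mathbf 1)-G(\mathbf 0)=\bigl[H(\mathbf 1)-KH(\mathbf 0)\bigr]+\bigl[KH(\mathbf 1)-H(\mathbf 0)\bigr].
\]
The first bracket is $O(\delta^2)$, since a child of two zeros is $0$ with probability $\delta^2$. In the second, the children of $\mathbf 1$ contain two or more ones with probability $O(\delta^2)$ and exactly one with probability $O(\delta)$, and an isolated one changes $H$ by $O(\delta)$ only. So a nondecreasing $G$ is constant up to $O(\delta^2)$: the terms of order $\delta$ in $H$ must cancel the first-order part of $G$ exactly, and the sign is decided at order $\delta^2$.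

The deformation $\tilde H=\frac3\theta S_{01}-B_2$ of $H_0$ is adapted to \eqref{eq:Klist}. In $\tilde H+K\tilde H$, with $B_3$ expanded, the coefficient of $S_{01}$ is $\frac3\theta(1-q\theta)^2-2\delta q^2\theta=-2\delta+O(\delta^2)$, that of $B_2$ is $-1+3\theta-2q\theta^2=4\delta+O(\delta^2)$, that of $S_{0123}$ is $\theta^2(\theta-q^2)=-\delta^2\theta^2$, that of $U$ is $-\kappa\theta^3$, and that of $S_{03}$ is $\kappa^2\theta^3$. The first-order part is $\delta(-2S_{01}+4S_{012}-U)$. At $\delta=0$, \eqref{eq:Klist} gives $KU\doteq-6S_{01}+2S_{012}+2S_{0123}+2S_{0134}-2S_{01234}$ and $KS_{0123}\doteq-4S_{01}+3S_{012}+S_{0134}-S_{01234}$, so that $H_1=U-2S_{0123}$ has $H_1+KH_1\doteq2S_{01}-4S_{012}+U$. Adding $\delta H_1$ cancels the first order. We take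
\begin{equation}\label{eq:H}
H=\tfrac3\theta S_{01}-B_2+\kappa U-2\delta S_{0123},
\end{equation}
where the factor $\kappa$ in place of $\delta$ makes the $S_{0134}$ terms of $KU$ and $KS_{0123}$ cancel exactly.

\subsection{Small noise: computing $H+KH$}

\begin{lemma}\label{lem:G}
For $H$ as in \eqref{eq:H} we have $H+KH\doteq\delta^2\hat G$, where
\begin{align*}
\hat G={}&c_1S_{01}+c_2B_2-rS_{0123}+c_3U+c_4V+c_5S_{0134}-\nu(S_{034}+S_{014}+S_{024})\\
&+c_6S_{01234}+c_7S_{03}+c_8S_{04},
\end{align*}
\begin{align*}
c_1&=\tfrac{3(2+\theta)^2}\theta-\tfrac{\theta(1+\theta)^2}2,& c_2&=2(\theta^3+3\theta^2+2\theta-2),\\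
r&=3\theta^3+6\theta^2+4\theta+4,& c_3&=1+2\theta+2\theta^2-2\theta^4-\theta^5,\\
c_4&=q\theta^3(2\theta-q),& c_5&=2q\theta^4,\qquad\nu=2\delta q^2\theta^4,\\
c_6&=2\theta^3,& c_7&=q^2\theta^3(2-\theta^2),\qquad c_8=2\delta^2q^3\theta^4 .
\end{align*}
\end{lemma}

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccc}
&$H$&$\frac3\theta KS_{01}$&$-KB_2$&$\kappa KU$&$-2\delta KS_{0123}$\\\hline
$S_{01}$&$3/\theta$&$-6q$&$q^2\theta(3-2\delta)$&$-6\kappa q^2\theta$&$8\kappa q^2\theta$\\
$B_2$&$-1$&$3\theta$&$-2q\theta^2$&$2\kappa q\theta^2$&$-6\kappa q\theta^2$\\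
$S_{0123}$&$-2\delta$&&$-q^2\theta^2$&$2\kappa q\theta^2$&$-4\kappa q\theta^2$\\
$U$&$\kappa$&&&&\\
$B_3$&&&$\theta^3$&&$4\kappa\theta^3$\\
$S_{0134}$&&&&$2\kappa q\theta^2$&$-2\kappa q\theta^2$\\
$S_{01234}$&&&&$-2\kappa\theta^3$&$4\kappa\theta^3$\\
$V$&&&&$\kappa^2\theta^3$&$-2\kappa^2\theta^3$\\
$B_4$&&&&&$-2\delta\theta^4$
\end{tabular}
\caption{The coefficients of the five summands of $H+KH$, read off from \eqref{eq:H} and \eqref{eq:Klist} with $\delta q=\kappa$.}
\label{tab:G}
\end{table}

\begin{proof}
We add the rows of Table~\ref{tab:G}, expand $B_3$ and $B_4$ but keep $B_2$, and express everything through $\theta$ by means of $q=\frac{1+\theta}2$, $\delta=\frac{1-\theta}2$, $\kappa=\frac{1-\theta^2}4$. The row of $B_3$ adds up to $\theta^3(1+4\kappa)=\theta^3(2-\theta^2)$.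

\emph{$S_{01}$.} The sum is $\frac3\theta(1-q\theta)^2+q^2\theta(2\kappa-2\delta)$. Here $1-q\theta=\frac12(1-\theta)(2+\theta)=\delta(2+\theta)$ and $2\kappa-2\delta=-2\delta^2$, and $2q^2\theta=\frac12\theta(1+\theta)^2$. This gives $\delta^2c_1$.

\emph{$B_2$.} The sum is $-1+3\theta-2q\theta^2(1+2\kappa)$ with $2q(1+2\kappa)=\frac12(1+\theta)(3-\theta^2)$, that is,
\[
\tfrac12\bigl(-2+6\theta-3\theta^2-3\theta^3+\theta^4+\theta^5\bigr)=\tfrac12(1-\theta)^2(\theta^3+3\theta^2+2\theta-2)=\delta^2c_2 .
\]

\emph{$S_{0123}$.} The row gives $-2\delta-q^2\theta^2(1+2\delta)$, where $q^2(1+2\delta)=\frac14(1+\theta)^2(2-\theta)=\frac14(2+3\theta-\theta^3)$, and $B_3$ adds $2\theta^3-\theta^5$. The sum is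
\[
\tfrac14\bigl(-4+4\theta-2\theta^2+5\theta^3-3\theta^5\bigr)=-\tfrac14(1-\theta)^2(3\theta^3+6\theta^2+4\theta+4)=-\delta^2r .
\]

\emph{$U$.} With the contribution of $B_3$ the coefficient is $\kappa(1-2\theta^3+\theta^5)=\kappa(1-\theta)(1+\theta+\theta^2-\theta^3-\theta^4)$. Since $\kappa(1-\theta)=\delta^2(1+\theta)$, this is $\delta^2c_3$.

\emph{The remaining patterns.} With the contributions of $B_3$ and $B_4$, the coefficient of $V$ is $-\kappa^2\theta^3+2\delta\kappa\theta^4=\delta^2c_4$; that of $S_{0134}$ is $0+2\delta\kappa\theta^4=\delta^2c_5$; that of $S_{034}+S_{014}+S_{024}$ is $-2\delta\kappa^2\theta^4=-\delta^2\nu$; that of $S_{01234}$ is $2\kappa\theta^3-2\delta\theta^4=2\delta\theta^3(q-\theta)=\delta^2c_6$; that of $S_{03}$ is $\kappa^2\theta^3(2-\theta^2)=\delta^2c_7$; and that of $S_{04}$ is $2\delta\kappa^3\theta^4=\delta^2c_8$.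
\end{proof}

\subsection{Small noise: monotonicity}

From now on $\delta<\frac15$, so $\theta\in(0.6,1)$ and $q>0.8$. The derivatives that we need explicitly are
\begin{align*}
s:=\partial S_{01}&=m_{-1}+m_1,\\
\partial B_2&=m_{-2}(m_{-1}-\kappa)+m_{-1}m_1+m_2(m_1-\kappa),\\
\partial S_{0123}&=m_{-3}m_{-2}m_{-1}+m_{-2}m_{-1}m_1+m_{-1}m_1m_2+m_1m_2m_3,\\
\partial U&=m_1m_3+m_{-1}m_2+m_{-3}m_{-2}+m_2m_3+m_{-2}m_1+m_{-3}m_{-1},\\
\partial S_{024}&=m_2m_4+m_{-2}m_2+m_{-4}m_{-2}.
\end{align*}
All are nonnegative; for $\partial B_2$ this follows from \eqref{eq:m2}, and it is the reason for keeping $B_2$ unexpanded. We use repeatedly that $mm'\le\frac q2(m+m')$ for $m,m'\in[0,q]$.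

\begin{lemma}\label{lem:Hmon}
For $\delta<\frac15$ we have $\partial H\ge1.4\,\delta$.
\end{lemma}

\begin{proof}
We have $\partial B_2\le qs+\frac q2s\le\frac32s$ and $\partial S_{0123}\le q^2s+2q\,m_{-1}m_1\le2q^2s\le2s$. Dropping $\kappa\,\partial U\ge0$, we get $\partial H\ge3s-\frac32s-4\delta s\ge0.7s\ge1.4\,\delta$.
\end{proof}

\begin{lemma}\label{lem:Gmon}
For $\delta<\frac15$ we have $\partial\hat G\ge10\,\delta$.
\end{lemma}

\begin{proof}
\emph{Bounds on the coefficients.} For $\theta\in(0.6,1)$,
\begin{equation}\label{eq:coef}
c_1\ge25,\quad r\le17,\quad c_2>0,\quad c_3\ge2,\quad c_4\ge q\theta^5,\quad\nu\le2\delta,\quad c_6,c_7,c_8\ge0 .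
\end{equation}
Indeed, $c_1=12+(\frac{12}\theta+3\theta)-\frac12\theta(1+\theta)^2$ is decreasing on $(0,1]$, because $3-12/\theta^2<0$, and equals $25$ at $\theta=1$. The polynomial $r$ is increasing and equals $17$ at $\theta=1$. The polynomial $c_2$ is increasing and equals $0.992$ at $\theta=0.6$. Next,
\[
c_3-2=(1-\theta)\bigl[2\theta^2(1+\theta)+\theta(1+\theta)(1+\theta^2)-1\bigr],
\]
and $2\theta^2(1+\theta)>1.15$ for $\theta>0.6$. Finally $2\theta-q-\theta^2=\frac12(2\theta-1)(1-\theta)\ge0$ gives the bound on $c_4$. The assumption $\delta<\frac15$ enters through the bounds on $c_2,c_3,c_4$ and through the numerical estimates below.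

\emph{Removing two negative terms.} If a pattern $A^*$ arises from $A$ by adding one point, then each term of $\partial S_A$ appears in $\partial S_{A^*}$ multiplied by one more factor $m_i\ge\delta$, and the remaining term of $\partial S_{A^*}$ is nonnegative; so $\delta\,\partial S_A\le\partial S_{A^*}$. We apply this to $034\subset0134,0234$ and to $014\subset0134,0124$. Since $\nu=\delta q\theta^4\cdot2q=\delta(q\theta^4+q\theta^5)$,
\[
\nu\,\partial(S_{034}+S_{014})\le2q\theta^4\,\partial S_{0134}+q\theta^5\,\partial V\le c_5\,\partial S_{0134}+c_4\,\partial V .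
\]
Dropping also the terms with $c_6,c_7,c_8$, we are left with
\begin{equation}\label{eq:red}
\partial\hat G\ge c_1s+c_2\,\partial B_2-r\,\partial S_{0123}+c_3\,\partial U-\nu\,\partial S_{024},
\end{equation}
in which $\partial S_{024}\le\frac32q(m_2+m_{-2})\le3$. The dangerous term is $-r\,\partial S_{0123}$, whose size is governed by $m_{-1}$ and $m_1$.

\emph{Case $m_{-1}=m_1=\delta$.} Here $s=2\delta$ and $\partial S_{0123}\le2\delta q^2+2\delta^2q=2\delta q\le2\delta$, so $\partial\hat G\ge50\delta-34\delta-6\delta=10\delta$.

\emph{Case $\{m_{-1},m_1\}=\{\delta,q\}$.} Here $s=1$. Three of the four terms of $\partial S_{0123}$ contain the factor $\delta$, so $\partial S_{0123}\le q^3+3\delta q^2=1-3\delta^2+2\delta^3\le1$ and $\partial\hat G\ge25-17-6\delta>6>10\delta$.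

\emph{Case $m_{-1}=m_1=q$.} Now $\partial S_{0123}$ can be as large as $4q^3$, and the positive terms with $c_2$ and $c_3$ are needed. Using $q-\kappa=q^2$ in $\partial B_2$ and the first bound on $\partial S_{024}$, the right side of \eqref{eq:red} splits into a part to the right and a part to the left of the origin: $\partial\hat G\ge F(m_2,m_3)+F(m_{-2},m_{-3})$ with
\[
F(u,v)=c_1q+c_2\bigl(\tfrac{q^2}2+q^2u\bigr)-r(quv+q^2u)+c_3(qv+qu+uv)-\tfrac32q\nu u .
\]
The function $F$ is affine in each variable, so its minimum on $[0,q]^2$ is attained at a corner. By \eqref{eq:coef}, $F(0,v)\ge c_1q\ge20$, and $F(q,0)\ge q(c_1-rq^2-\frac32q\nu)\ge0.8\,(25-17-3\delta)\ge5.9$. At the last corner $F(q,q)=qE$ with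
\[
E=c_1+c_2\bigl(\tfrac q2+q^2\bigr)-2rq^2+3c_3q-\tfrac32q\nu .
\]
Put $t=1-\theta=2\delta\in(0,0.4)$, so $q=1-\frac t2$. Then $r=17-25t+15t^2-3t^3$ and
\[
rq^2=r\bigl(1-t+\tfrac{t^2}4\bigr)=17-42t+44.25t^2-24.25t^3+6.75t^4-0.75t^5\le17-42t+44.25t^2,
\]
so $2rq^2\le34-84t+88.5t^2\le34-48.6t$. Further $3c_3q\ge6-3t$ and $\frac32q\nu\le1.5t$. We claim that $c_2(\frac q2+q^2)\ge12-43t$. For $t>\frac8{22}$ the right side is negative and the left side positive. For $t\le\frac8{22}$ use $c_2=8-22t+12t^2-2t^3\ge8-22t\ge0$ and $\frac q2+q^2\ge1.5-1.25t$, whose product is $12-43t+27.5t^2$. Altogether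
\[
E\ge25+(12-43t)-(34-48.6t)+(6-3t)-1.5t=9+1.1t\ge9,
\]
so $F(q,q)\ge0.8\cdot9>7$. Hence $F\ge5.9$ on $[0,q]^2$ and $\partial\hat G\ge11.8>10\delta$.
\end{proof}

Lemmas~\ref{lem:G}, \ref{lem:Hmon} and~\ref{lem:Gmon} say that for $\delta<\frac15$ the hypotheses of Proposition~\ref{prop:crit} hold with $H$ as in \eqref{eq:H}, $G^*=\delta^2\hat G$, $\alpha=1.4\,\delta$ and $\beta=10\,\delta^3$. Together with Lemma~\ref{lem:large}, this makes the conclusions of Proposition~\ref{prop:crit} available for every $\delta\in(0,\frac12)$.

\section{Proofs of the theorems}\label{sec:end}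

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
By \eqref{eq:ml}, $\frac12-P^{(k)}_{\mathrm{ML}}=\frac12\mathrm{TV}_k$. The lower bound, and the upper bound for the six functions with at most one relevant argument, are in Lemma~\ref{lem:paths}. For $f=x\wedge\neg y$ apply Lemma~\ref{lem:ext} to $W_k=w_k=N_k+M_k$, which satisfies $N_k\le w_k\le2(k+1)$ and, by Proposition~\ref{prop:imp}, the drift inequality with $\gamma=\delta$ and $D=1$. For NAND apply Lemma~\ref{lem:ext} to the variables $W_k$ of Proposition~\ref{prop:crit}(a). The symmetries of Section~\ref{sec:red} give the remaining four functions.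
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For AND and XOR the statement is the known result quoted in Section~\ref{sec:intro}; OR and XNOR follow by complementation; the other twelve functions are covered by Theorem~\ref{thm:rate}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:line}]
By the symmetries it suffices to treat $x\wedge\neg y$ and NAND. Run $\xi$ and $\xi'$ with the same edge maps. By Lemma~\ref{lem:sandwich}, $\xi_k(j)\ne\xi_k'(j)$ only if the envelope symbol at $(k,j)$ is $?$. On $\mathbb Z$ the potentials are infinite sums, so we transfer the question to a ring. Fix $k$ and let $\ell=k+10$. The symbol at $(k,j)$ is a function of the edge maps in the backward cone, whose sites in row $i$ are $j-(k-i),\dots,j$. These are at most $k+1<\ell$ consecutive sites, so reduction modulo $\ell$ identifies the cone with the cone of a site of the ring, and in both settings row $0$ consists of $?$'s. Hence the probability of a $?$ at $(k,j)$ is the same on $\mathbb Z$ and on the ring, and by rotation invariance it equals $\mathbb E N_k/\ell$.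

For $x\wedge\neg y$ we have $w_0=\ell$, and Proposition~\ref{prop:imp} gives $\mathbb EN_k\le\mathbb Ew_k\le(1-\delta)^k\ell$. For NAND, Proposition~\ref{prop:crit}(b) gives $\lambda\,\mathbb EN_k\le\mathbb Ew_k\le(1-\gamma)^kC_0\ell$, with $\lambda,C_0,\gamma$ depending only on $\delta$ and not on $\ell$. In both cases $\mathbb EN_k/\ell\le Ce^{-ck}$.
\end{proof}

\begin{remark}
The hypothesis $\delta>0$ is used for the finiteness of $T$, in \eqref{eq:kill}, and in every contraction rate. At $\delta=0$ the boundary copies the root, so $\mathrm{TV}_k=1$, and on the line NAND run from the all-zero and the all-one configuration disagrees at every site forever. The hypothesis $\delta<\frac12$ makes $\theta$ positive, so that the reset representation exists and the edge maps are nondecreasing. Monotonicity of $f$ in each argument is used in Lemma~\ref{lem:sandwich}; XOR and XNOR lack it. The potentials of Sections~\ref{sec:imp} and~\ref{sec:nand} are specific to their functions, and for AND, OR, XOR and XNOR our only input is the quoted results, which is why Theorem~\ref{thm:rate} gives no upper bound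 on the rate for them.
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Information Contraction and Decomposition},
\texttt{https://cs.purdue.edu/homes/amakur/slides/Defense2019.pdf}

\end{thebibliography}
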